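# In-degrees of digraphs two vertices short of the Moore bound

## 1. Order exactly the Moore bound: $J$ commutes with the adjacency matrix

Digraphs are finite, without loops or multiple arcs. A walk of length $j$ from $a$ to $b$ is a sequence $a=x_0,x_1,\dots,x_j=b$ in which each $x_{i}\to x_{i+1}$ is an arc; the walk of length $0$ from $a$ to $a$ is allowed and called trivial. We write $N^+(u)$ and $N^-(u)$ for the sets of out-neighbors and in-neighbors of $u$, and $d^-(u)=|N^-(u)|$. The diameter is the largest distance from one vertex to another.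

Let $d\ge2$ be the maximum out-degree and $k$ the diameter. From a fixed vertex start at most $d^j$ walks of length $j$, and every vertex must be the end of a walk of length at most $k$. So the order is at most the Moore bound
$$M_{d,k}=1+d+d^2+\dots+d^k .$$

**Definition.** A $(d,k,\delta)$-digraph is a digraph of maximum out-degree $d$, diameter $k$ and order $M_{d,k}-\delta$; the number $\delta$ is its *defect*. A digraph is *diregular of degree $d$* if every vertex has out-degree $d$ and in-degree $d$.

The bound looks only at outgoing walks. Large order therefore forces large out-degrees. Does it also force the in-degrees? For defect $0$ this is easy.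

**Proposition.** Every $(d,k,0)$-digraph is diregular of degree $d$.

*Proof.* Put $M_j=1+d+\dots+d^j$. If some $u$ had out-degree at most $d-1$, it would reach at most $1+(d-1)M_{k-1}=M_k-M_{k-1}<M_k$ vertices within distance $k$, using $M_k=dM_{k-1}+1$. So all out-degrees are $d$. Let $A$ be the adjacency matrix and $J$ the all-ones matrix. The entry $(a,b)$ of $I+A+\dots+A^k$ counts the walks of length at most $k$ from $a$ to $b$, so it is at least $1$. Each row sums to $M_k$, which is the order. So every entry equals $1$:
$$I+A+\dots+A^k=J .$$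
Hence $A$ commutes with $J$. Every entry in column $v$ of $AJ$ is $d$, and every entry in column $v$ of $JA$ is $d^-(v)$. So $d^-(v)=d$. $\square$

(For $k=1$ the complete digraph on $d+1$ vertices is an example. The argument does not ask whether there are examples for larger $k$.)

What changes if two vertices are missing? The sum of powers is no longer $J$ but $J+R$ with some nonnegative integer matrix $R$ whose rows sum to $2$, and commuting $A$ with $J+R$ only gives
$$RA-AR=AJ-JA .$$
The irregularity of the in-degrees is now exactly the failure of $R$ to commute with $A$. The following conjecture is stated in "Structural Properties and Labeling of Graphs".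

**Conjecture.** Every digraph of defect two of out-degree $d\ge3$ and diameter $k\ge3$ is diregular.

We prove it, in the following form.

**Theorem 1.** Let $d\ge2$, $k\ge3$. Every digraph of maximum out-degree $d$, diameter $k$ and order $M_{d,k}-2$ is diregular of degree $d$.

**Theorem 2.** For $d,k\ge2$, the statement "every $(d,k,2)$-digraph is diregular" holds if and only if $k\ge3$: for every $d\ge2$ there is a non-diregular $(d,2,2)$-digraph.

Theorem 1 with $d\ge3$ is the conjecture.

## 2. A five-vertex digraph of diameter two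

The smallest case is $d=k=2$, with order $M_{2,2}-2=5$. Take vertices $01,10,12,20,21$ and the arcs
$$01\to10,12;\qquad 10\to01,12;\qquad 12\to20,21;\qquad 20\to01,12;\qquad 21\to10,12 .$$
All out-degrees are $2$. Count the ends of the walks of length at most $2$ from each vertex. From $01$ we get $01$; then $10,12$; then $01,12$ (through $10$) and $20,21$ (through $12$). All five vertices occur, and $01$ and $12$ occur once too often. In the same way:

- from $10$: the extra occurrences are $10$ and $12$;
- from $12$: the list is $12;\ 20,21;\ 01,12,10,12$, so $12$ occurs twice too often;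
- from $20$: the list is $20;\ 01,12;\ 10,12,20,21$, with extras $20$ and $12$;
- from $21$: the list is $21;\ 10,12;\ 01,12,20,21$, with extras $21$ and $12$.

So the diameter is $2$ and this is a $(2,2,2)$-digraph. But the in-degrees of $01,10,12,20,21$ are $2,2,4,1,1$. It is not diregular. Its excess matrix is
$$R=I+\mathbf 1e_{12},$$
where $\mathbf 1$ is the all-ones column and $e_{12}$ the unit row vector at the vertex $12$.

We keep this digraph, called $G_5$, as a test object. An argument that never uses $k\ge3$ would apply to it and so must fail. Section 10 shows that $G_5$ fits the structure found in Sections 7–9, and that only the last line of the proof rejects it.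

## 3. The repeat matrix and the imbalance vector

From here to the end of Section 10, $k\ge3$, $M_j=1+d+\dots+d^j$ for $j\ge0$ and $M_{-1}=0$. So $M_j=dM_{j-1}+1$ for $j\ge0$. Put $n=M_k-2$; note $dM_{k-1}=n+1$. Let $G$ be a digraph as in Theorem 1 with vertex set $V$ and adjacency matrix $A$.

Row vectors are read as mass distributions on $V$: $e_u$ is a unit mass at $u$, $1_X$ is the indicator row of $X\subseteq V$, and $J=\mathbf 1\mathbf 1^T$. Thus $e_uA=1_{N^+(u)}$. When all out-degrees are $d$, multiplying a row vector by $A$ on the right multiplies its total mass by $d$. $[\cdot]$ is $1$ if the statement inside is true and $0$ otherwise.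

**Step 1 (all out-degrees are $d$).** If $u$ had out-degree at most $d-1$, at most $1+(d-1)M_{k-1}=M_k-M_{k-1}$ vertices would be within distance $k$ of $u$. As $M_{k-1}\ge3$, this is less than $M_k-2=n$, a contradiction. So $A\mathbf 1=d\mathbf 1$.

**Step 2 (the matrix $R$).** Put $R=I+A+\dots+A^k-J$. Since the diameter is $k$, $R$ is a nonnegative integer matrix, and
$$R\mathbf 1=(M_k-n)\mathbf 1=2\cdot\mathbf 1 .$$

**Definition.** We call $z$ a *repeat* of $u$ if $R(u,z)\ge1$, and a *self-repeat* if $R(z,z)\ge1$. So every vertex has two repeats, counted with multiplicity. The row of column sums of $R$ is $c=\mathbf 1^TR$.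

In $G_5$ the repeats of $01$ are $01$ and $12$, every vertex is a self-repeat, $c(12)=6$, and the other column sums are $1$.

**Lemma 1.** For all $a,b$ there is at most one walk of length $\le k-1$ from $a$ to $b$. In particular there is no closed walk of length $1,\dots,k-1$.

*Proof.* Suppose there are two. Then $R(a,b)\ge1$. Extending both by an arc $b\to x$ gives two different walks of length $\le k$ from $a$ to $x$, so $R(a,x)\ge1$ for all $d$ vertices $x\in N^+(b)$, and $b$ is not one of them. Row $a$ of $R$ sums to at least $1+d\ge3$, a contradiction. A closed walk at $a$ of length between $1$ and $k-1$ would be a second walk beside the trivial one. $\square$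

**Lemma 2.** Every vertex on a closed walk of length $k$ is a self-repeat. If $\operatorname{tr}R>0$, then a closed walk of length $k$ exists.

*Proof.* Rotate the closed walk so that it starts at a given vertex $z$ on it. Together with the trivial walk it gives $R(z,z)\ge1$. Conversely, $R(w,w)\ge1$ gives a closed walk at $w$ of length in $[1,k]$, and by Lemma 1 its length is $k$. $\square$

**Step 3 (the imbalance and its commutator identity).** The purpose is to turn "not diregular" into an identity for $R$. Let
$$D=d\mathbf 1^T-\mathbf 1^TA,\qquad\text{i.e. } D(v)=d-d^-(v).$$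
Since $J+R$ is a polynomial in $A$, it commutes with $A$. As $AJ=d\,\mathbf 1\mathbf 1^T$ and $JA=\mathbf 1(\mathbf 1^TA)$,
$$RA-AR=AJ-JA=\mathbf 1D. \tag{1}$$
Row $u$ of $RA$ lists the out-neighbors of the repeats of $u$, and row $u$ of $AR$ lists the repeats of the out-neighbors of $u$. Identity (1) says that these two lists differ by $D$, the same vector for every $u$.

Write $D=D^+-D^-$ with $D^\pm\ge0$ of disjoint supports
$$S=\operatorname{supp}D^+,\qquad Q=\operatorname{supp}D^-,\qquad S\cap Q=\emptyset .$$
So $S$ holds the vertices of in-degree less than $d$ and $Q$ those of in-degree more than $d$. Since in-degrees and out-degrees both sum to $dn$, $D\mathbf 1=0$, and $D^+$, $D^-$ have the same total mass, which we call $m$. The digraph is diregular if and only if $m=0$. **Assume from now on $m\ge1$; we look for a contradiction.** In $G_5$: $S=\{20,21\}$, $Q=\{12\}$, $D^-=2e_{12}$, $m=2$.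

**Step 4 (bounding $m$ and splitting off $D^\pm$).** By (1), $e_uRA=D+e_uAR$, and both $e_uRA$ and $e_uAR$ are nonnegative of total $2d$. So $e_uRA\ge0$ and $e_uRA\ge D$, hence $e_uRA\ge D^+$. Likewise $e_uAR=e_uRA-D\ge D^-$. In particular $m\le2d$. Moreover $e_uRA-D^+=e_uAR-D^-$. Taking this as row $u$ of a matrix $\zeta$, we get
$$RA=\mathbf 1D^++\zeta,\qquad AR=\mathbf 1D^-+\zeta, \tag{2}$$
with $\zeta\ge0$ integer and row sums $2d-m$.

We also note: $G$ is strongly connected, so every vertex $x$ has an in-neighbor $u$, and then $e_xR\le e_uAR$, because $e_uAR=\sum_{x'\in N^+(u)}e_{x'}R$. So by (2) the repeats of $x$ lie in the support of $D^-+e_u\zeta$.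

**Step 5 (a quotient and its traces).** The purpose is a tool that produces self-repeats. If a linear map preserves a subspace, its eigenvalues are those of the restriction together with those of the induced map on the quotient. Both $A$ and $R$ preserve $\langle\mathbf 1\rangle\subset\mathbb C^V$. Let $B$ and $\bar R$ be the maps they induce on $\mathbb C^V/\langle\mathbf 1\rangle$. A matrix of the form $\mathbf 1x$ with a row vector $x$ (such as $J$) has its image in $\langle\mathbf 1\rangle$ and induces $0$. So
$$\bar R=I+B+\dots+B^k,\qquad \operatorname{tr}R=2+\operatorname{tr}\bar R ,$$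
the $2$ being the eigenvalue of $R$ on $\mathbf 1$. We claim:
$$\text{if }\bar RB^j=0\text{ for some }j\ge1,\text{ then }\operatorname{tr}R\ge2. \tag{3}$$
Indeed, if $\lambda$ runs over the eigenvalues of $B$ with multiplicity, then $1+\lambda+\dots+\lambda^k$ runs over those of $\bar R$. The hypothesis gives $\lambda^j(1+\dots+\lambda^k)=0$. So the eigenvalue of $\bar R$ belonging to $\lambda$ is $1$ if $\lambda=0$ and $0$ otherwise, and $\operatorname{tr}\bar R\ge0$.

## 4. The largest possible imbalance, $m=2d$

With these tools the extreme case of Theorem 1 takes a few lines. Suppose $m=2d$. The row sums of $\zeta$ are $0$, so $\zeta=0$ and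
$$RA=\mathbf 1D^+,\qquad AR=\mathbf 1D^- .$$
By the note after (2), all repeats lie in $Q$. If $w$ is a repeat of some $u$, then $1_{N^+(w)}=e_wA\le e_uRA=D^+$, so $N^+(w)\subseteq S$.

On the quotient, $\bar RB=0$. By (3), $\operatorname{tr}R\ge2$, and Lemma 2 gives a closed $k$-walk consisting of self-repeats. Let $w$ be on it with successor $w'$. As $w'$ is a repeat, $w'\in Q$. As $w$ is a repeat, $w'\in N^+(w)\subseteq S$. This contradicts $S\cap Q=\emptyset$. So $m\le 2d-1$.

What changes when $m<2d$? Now $\bar RB=\bar\zeta$ with a nonzero $\zeta$ about which (2) says nothing more. The hypothesis of (3) is lost. We need information on how $Q$ and $S$ lie in the digraph, and counting walks provides it.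

## 5. Counting walks into a vertex of small in-degree

A vertex $v\in S$ misses in-arcs, so fewer walks than expected end there, yet at least $n$ of length $\le k$ must. The loss has to be made up by vertices of $Q$ shortly before $v$. We make this precise.

**Step 1 (a formula for the column sums).** From $\mathbf 1^TA=d\mathbf 1^T-D$ we get by induction
$$\mathbf 1^TA^j=d^j\mathbf 1^T-\sum_{i<j}d^{\,j-1-i}DA^i .$$
For $j=0$ this is trivial. Multiplying by $A$ on the right replaces $d^j\mathbf 1^T$ by $d^{j+1}\mathbf 1^T-d^jD$ and shifts the sum, which is the formula for $j+1$. Sum over $0\le j\le k$. The coefficient of $DA^i$ becomes $-\sum_{j=i+1}^kd^{\,j-1-i}=-M_{k-1-i}$. Since $c=\mathbf 1^T(I+\dots+A^k)-n\mathbf 1^T$ and $M_k-n=2$,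
$$c=2\cdot\mathbf 1^T-\sum_{i=0}^{k-1}M_{k-1-i}\,DA^i . \tag{4}$$

**Step 2 (what $c(v)\ge0$ forces).**

**Lemma 3.** For $v\in S$ let $\alpha_v=(D^-A)(v)$. Then $\alpha_v\le m$, and:

(a) If $m\le2d-1$, then $D(v)=1$ for all $v\in S$, so $D^+=1_S$ and $|S|=m$.

(b) If $m\le2d-2$, then $\alpha_v\ge d$ for all $v\in S$.

(c) If $m=2d-1$, then $\alpha_v\ge d-1$. If moreover $\alpha_v=d-1$, then $N^-(v)\cap S=\emptyset$ and $(D^-A^2)(v)=d$.

*Proof.* Put $\beta_i=(D^-A^i)(v)$ and $\alpha=\alpha_v=\beta_1$. Then $\beta_0=D^-(v)=0$. By Lemma 1 there is at most one walk of length $\le k-1$ from each $w\in Q$ to $v$, so $\sum_{i=0}^{k-1}\beta_i\le\sum_wD^-(w)=m$. In particular $\alpha\le m$ and $\sum_{i\ge2}\beta_i\le m-\alpha$. By (4),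
$$0\le c(v)=2-\sum_{i=0}^{k-1}M_{k-1-i}(D^+A^i)(v)+\sum_{i=1}^{k-1}M_{k-1-i}\beta_i\le2-D(v)M_{k-1}+\alpha M_{k-2}+(m-\alpha)M_{k-3}. \tag{5}$$
In the last step we kept only the term $i=0$ of the first sum and used $M_{k-1-i}\le M_{k-3}$ for $i\ge2$.

(a) If $D(v)\ge2$, then (5) and $M_{k-3}\le M_{k-2}$ give $2M_{k-1}\le2+mM_{k-2}$. Since $2M_{k-1}=2dM_{k-2}+2$, this says $m\ge2d$. So $m\le2d-1$ forces $D(v)=1$.

For (b) and (c), $D(v)=1$ by (a). Put $y=M_{k-3}$; here $k\ge3$ gives $y\ge1$. Then $M_{k-2}=dy+1$ and $M_{k-1}=d^2y+d+1$, and (5) becomes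
$$\alpha\bigl((d-1)y+1\bigr)\ge d^2y+d-1-my .$$

(b) If $m\le2d-2$, the right side is at least $(d^2-2d+2)y+d-1=(d-1)\bigl((d-1)y+1\bigr)+y$, which exceeds $(d-1)\bigl((d-1)y+1\bigr)$. So $\alpha>d-1$, i.e. $\alpha\ge d$.

(c) If $m=2d-1$, the right side equals $(d-1)^2y+d-1=(d-1)\bigl((d-1)y+1\bigr)$, so $\alpha\ge d-1$. If $\alpha=d-1$, the right end of (5) is $0$, so equality holds throughout (5). From the first sum, $(D^+A^i)(v)=0$ for $1\le i\le k-1$, because $M_{k-1-i}\ge1$. For $i=1$ this says that $v$ has no in-neighbor in $S$. From the second sum,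
$$(m-\alpha)M_{k-3}=\sum_{i\ge2}M_{k-1-i}\beta_i\le M_{k-3}\sum_{i\ge2}\beta_i\le(m-\alpha)M_{k-3},$$
with equality throughout. As $M_j$ is strictly increasing in $j$, the first equality gives $\beta_i=0$ for $i\ge3$, and then the second gives $\beta_2=m-\alpha=d$. $\square$

**Step 3 (the two cases left).** Let $m\le2d-1$, so $D^+=1_S$. If $m\le2d-2$, then $\alpha_v\ge d$ on $S$ and $|S|=m$, while the total mass of $D^-A$ is $dm$. So $D^-A$ is exactly $d$ on $S$ and $0$ elsewhere: $D^-A=dD^+$. Hence what remains is

- $m=2d-1$ and $D^-A\ne dD^+$ (Section 6);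
- $m\le2d-1$ and $D^-A=dD^+$ (Sections 7 to 10).

## 6. $m=2d-1$ and $D^-A\ne dD^+$: the trace argument works once more

Here $\zeta$ has row sums $1$, so $e_u\zeta=e_{z_u}$ for a vertex $z_u$. Write $Z=\zeta$. Since $\bar RB=\bar Z$, it would suffice for (3) to know $\bar ZB=0$. We show this by comparing $ZA$ with $AZ$.

**Step 1 (a commutator for $Z$).** Compute $ARA$ in two ways from (2): $(AR)A=\mathbf 1D^-A+ZA$ and $A(RA)=d\,\mathbf 1D^++AZ$. Hence
$$ZA-AZ=\mathbf 1\Delta,\qquad \Delta=dD^+-D^-A\ne0 .$$
Here $\Delta\mathbf 1=dm-dm=0$, and $\Delta=-D^-A\le0$ off $S$.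

**Step 2 (the mass of $\Delta$ is as large as it can be).** Since $\Delta\ne0$ has total $0$, it is positive somewhere, necessarily at some $v\in S$, where $\Delta(v)=d-\alpha_v>0$. Lemma 3(c) gives $\alpha_v=d-1$. Let $P=N^-(v)$. Then by the same lemma $P\cap S=\emptyset$ and
$$\sum_{p\in P}(D^-A)(p)=(D^-A^2)(v)=d .$$
On $P$ we have $\Delta=-D^-A$. So $\Delta$ has negative mass at least $d$, of which exactly $d$ lies on $P$. On the other hand $e_uZA-e_uAZ=\Delta$, where both terms are nonnegative of mass $d$. So $e_uAZ\ge\Delta^-$, and comparing masses gives, for all $u$,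
$$e_uAZ=\Delta^-,\qquad e_uZA=\Delta^+,\qquad \operatorname{supp}\Delta^-\subseteq P,\qquad \operatorname{supp}\Delta^+\subseteq S .$$

**Step 3 (consequences).**

- For every $x$: $z_x\in P$ and $N^+(z_x)\subseteq S$. For the first, take $u\in N^-(x)$; then $e_{z_x}\le e_uAZ=\Delta^-$. For the second, $1_{N^+(z_x)}=e_xZA=\Delta^+$.
- For $w\in Q$: $N^+(w)\subseteq S\cup P$. Indeed for $x\notin S\cup P$ we have $(D^-A)(x)=-\Delta(x)=0$.
- All repeats lie in $Q\cup\{z_u:u\in V\}$, by the note after (2).

**Step 4 (contradiction).** As $ZA=\mathbf 1\Delta^+$, we have $\bar ZB=0$. As $\bar RB=\bar Z$, this gives $\bar RB^2=0$. By (3) and Lemma 2 there is a closed $k$-walk $C$ of self-repeats. So $C\subseteq Q\cup\{z_u\}$, and this set is disjoint from $S$ because $z_u\in P$ and $P\cap S=Q\cap S=\emptyset$. No $z_u$ lies on $C$, since its successor would be in $S$. So $C\subseteq Q$. Each vertex of $C$ is the successor of a vertex of $C\subseteq Q$, so it lies in $(S\cup P)\cap Q\subseteq P$. Hence all of $C$ lies in $P=N^-(v)$. For $w\in C$ with successor $w'$ there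 are the walks $w\to v$ and $w\to w'\to v$, of lengths $1$ and $2$. Since $2\le k-1$, this contradicts Lemma 1.

## 7. $D^-A=dD^+$: where counting stops, and what exact counting gives

Let now $m\le2d-1$, $D^+=1_S$ and $D^-A=d\,1_S$. So $\alpha_v=d$ for $v\in S$, and $m\ge\alpha_v=d$.

One would like to continue as before, and both tools stop here. With $\alpha=m=d$, the right end of (5) is $2-M_{k-1}+dM_{k-2}=1$, so (5) reads $0\le c(v)\le1$, for every $k$: no contradiction. Nor is there a reason for $\bar RB^j=0$. The digraph $G_5$ is exactly of this shape: $m=d=2$ and $D^-A=2\cdot1_{\{20,21\}}=2D^+$. There $R=I+\mathbf 1e_{12}$, so $\bar R=I$ and $\bar RB^j=B^j$. Moreover $A+A^2=J+R-I=J+\mathbf 1e_{12}$ induces $0$, so the eigenvalues of $B$ are $0$ or $-1$. As $\operatorname{tr}A=0=2+\operatorname{tr}B$, two of them are $-1$, and $B^j\neq0$ for all $j$.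

The way on is to stop estimating and compute $c$ exactly. It will turn out that almost all columns of $R$ sum to $1$. Then "the vertex of which $z$ is a repeat" is a function of $z$, and (1) says that this function nearly respects arcs.

**Step 1 (the exact form of $c$).** For $i\ge1$, $DA^i=1_SA^i-D^-A^i=1_SA^i-d\,1_SA^{i-1}$. Insert this in (4). The coefficient of $1_SA^i$ in $\sum_iM_{k-1-i}DA^i$ is $M_{k-1-i}-dM_{k-2-i}=1$ for $0\le i\le k-1$ (for $i=k-1$ recall $M_{-1}=0$), and $D^-$ itself appears with coefficient $-M_{k-1}$. So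
$$c=2\cdot\mathbf 1^T+M_{k-1}D^--\sum_{i=0}^{k-1}1_SA^i . \tag{6}$$

**Step 2 (the size of $m$).** **Claim 1.** $m=d$, and $c(v)=1$ for $v\in S$.

*Proof.* Let $v\in S$, so $D(v)=1$ and $d^-(v)=d-1$. We compute $(cA)(v)$ twice. Multiplying (1) by $\mathbf 1^T$ on the left gives $cA=\mathbf 1^TAR+nD$, so
$$(cA)(v)=\sum_xd^-(x)R(x,v)+n .$$
By (6), with $A+\dots+A^k=J+R-I$ and $dM_{k-1}=n+1$,
$$(cA)(v)=2(d-1)+dM_{k-1}-\bigl(1_S(J+R-I)\bigr)(v)=2d-2+n+1-m-(1_SR)(v)+1 ,$$
where $(1_SJ)(v)=|S|=m$. Comparing,
$$\sum_x\bigl(d^-(x)+[x\in S]\bigr)R(x,v)=2d-m .$$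
Each bracket is at least $d$: for $x\in S$ it is $(d-1)+1$, and for $x\notin S$ we have $d^-(x)\ge d$. So $d\,c(v)\le2d-m$. Since $2d-m>0$, some $R(x,v)$ is positive and $c(v)\ge1$. Hence $d\le2d-m$, i.e. $m\le d$. With $m\ge d$ we get $m=d$ and $c(v)=1$. $\square$

**Step 3 (all of $Q$ points exactly to $S$).** Now $|S|=d$. For $v\in S$, $\sum_{w\in Q}D^-(w)A(w,v)=\alpha_v=d=m=\sum_{w\in Q}D^-(w)$, so every $w\in Q$ is adjacent to every $v\in S$. By out-degree,
$$N^+(w)=S\quad(w\in Q),\qquad 1\le|Q|\le d-1 ;$$
the last bound holds because $Q\subseteq N^-(v)$ and $d^-(v)=d-1$. For $w\in Q$ we have $1_S=e_wA$, so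
$$\sum_{i=0}^{k-1}1_SA^i=e_w(A+\dots+A^k)=e_w(J+R-I), \tag{7}$$
and (6) becomes
$$c(z)=1+D^-(z)M_{k-1}-R(w,z)+[w=z]\qquad(w\in Q,\ z\in V). \tag{8}$$

**Step 4 (the rows of $R$ at $Q$ and all column sums).** **Claim 2.** There is $y\in Q$ with $e_wR=e_w+e_y$ for all $w\in Q$. Moreover $c(z)=1$ for $z\notin Q$, and $c(z)=1+D^-(z)M_{k-1}-[z=y]$ for $z\in Q$. For every $z\in V$ the number of walks of length $\le k-1$ from $S$ to $z$ is $1+[z=y]$.

*Proof.* Let $z\notin Q$ and $w\in Q$. Then (8) gives $R(w,z)\le c(z)=1-R(w,z)$. So $R(w,z)=0$ and $c(z)=1$. Thus the repeats of $w\in Q$ lie in $Q$. By (8), $\varepsilon=e_wR-e_w$ does not depend on $w\in Q$. It is an integer vector with sum $2-1=1$ and support in $Q$. We check $\varepsilon\ge0$. If $|Q|\ge2$, compute $\varepsilon(z)$, $z\in Q$, with some $w\in Q$ different from $z$: it is $R(w,z)\ge0$. If $Q=\{w\}$, then $e_wR=2e_w$ and $\varepsilon=e_w$. So $\varepsilon=e_y$ for some $y\in Q$. The formula for $c$ on $Q$ is (8), and the number of walks is, by (7), the entry at $z$ of $e_wJ+\varepsilon$, i.e. $1+[z=y]$. $\square$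

**Step 5 (walks from $S$ to $S$ and to $Q$).** **Claim 3.**

(a) There is no walk of length $\le k-1$ between distinct vertices of $S$; in particular $N^+(s)\cap S=\emptyset$ for $s\in S$.

(b) Every walk from $S$ to $Q$ has length $\ge k-1$.

(c) The set $S_1$ of those $s\in S$ having a walk of length $k-1$ to a vertex of $Q$ satisfies $|S_1|=|Q|+1\ge2$.

*Proof.* (a) For $v\in S$ we have $v\ne y$, so by Claim 2 exactly one walk of length $\le k-1$ from $S$ ends at $v$. It is the trivial one. The remark on $N^+(s)$ follows, as there are no loops.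

(b) A walk of length $j\le k-2$ from $s\in S$ to $w\in Q$, preceded by the arc $w\to s$, is a closed walk of length $j+1\le k-1$, against Lemma 1.

(c) Suppose $s\in S$ has walks of length $\le k-1$ to two distinct $w,w'\in Q$. Then $d-1\ge|Q|\ge2$, so $d\ge3$. Each of the $d$ vertices of $S=N^+(w)=N^+(w')$ is reached from $s$ by two walks of length $\le k$, so $s$ has at least $d\ge3$ repeats, a contradiction. So each $s$ reaches at most one vertex of $Q$ within $k-1$ steps, and by Lemma 1 by a single walk. By (b) such a walk has length exactly $k-1$. So $|S_1|$ is the number of walks of length $\le k-1$ from $S$ to $Q$, which by Claim 2 is $\sum_{w\in Q}(1+[w=y])=|Q|+1$. $\square$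

## 8. Off $Q$, repeats define a permutation

Let $V'=V\setminus Q$. For $z\in V'$, $c(z)=1$, so there is a unique vertex $g(z)$ with $R(g(z),z)=1$. Repeats of $Q$ lie in $Q$, so $g(z)\notin Q$ and $g:V'\to V'$. In $G_5$, $g$ is the identity on $V'$. We show that $g$ is a permutation preserving $S$ and the arcs inside $V'$.

**Step 1 (the set $S$ is preserved).** **Claim 4.** $g(S)=S$.

*Proof.* Take $w\in Q$. By (1) and Claim 2,
$$\sum_{s\in S}e_sR=e_wAR=e_wRA-D=(e_w+e_y)A-1_S+D^-=2\cdot1_S-1_S+D^-=1_S+D^- .$$
So repeats of vertices of $S$ lie in $S\cup Q$. By (2), $e_sRA\ge1_S$ for each $s\in S$: every $v\in S$ is an out-neighbor of some repeat of $s$. Repeats in $S$ send no arcs into $S$ (Claim 3(a)), so $s$ has at least one repeat in $Q$. The $Q$-mass of the displayed vector is $m=d=|S|$. So each $s\in S$ has exactly one repeat in $Q$ and exactly one in $S$. The restriction of the displayed vector to $S$ is $1_S$. So each $v\in S$ is a repeat of some vertex of $S$, i.e. $g(v)\in S$. If $g(v)=g(v')$ for distinct $v,v'\in S$, this vertex would have two repeats in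 $S$. So $g$ is injective on $S$ and $g(S)=S$. $\square$

**Step 2 ($g$ is bijective).** **Claim 5.** Each $u\in V'$ has, with multiplicity, exactly one repeat in $Q$ and one in $V'$. So $g$ is a permutation of $V'$.

*Proof.* Let $t(u)=\sum_{w\in Q}R(u,w)$. By Claim 2, $t=2$ on $Q$. Suppose $t(u)=2$ for some $u\in V'$. Both repeats lie in $Q$, so $e_uRA=2\cdot1_S$ and
$$e_uAR=e_uRA-D=1_S+D^- .$$
So each $v\in S$ is a repeat of an out-neighbor of $u$. The only vertex with repeat $v$ is $g(v)$, hence $N^+(u)\supseteq g(S)=S$, and $N^+(u)=S$ by size. Then $u$ has the same out-neighborhood as any $w\in Q$, so $e_u(A+\dots+A^k)=e_w(A+\dots+A^k)$. Since $A+\dots+A^k=J+R-I$, this gives $e_uR-e_u=e_wR-e_w=e_y$. So $e_uR=e_u+e_y$ with $u\notin Q$, and $t(u)=1$, a contradiction. Hence $t\le1$ on $V'$. On the other hand, by Claim 2,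
$$\sum_{u\in V}t(u)=\sum_{w\in Q}c(w)=|Q|+dM_{k-1}-1=|Q|+n .$$
Subtracting the contribution $2|Q|$ of $Q$, we get $\sum_{u\in V'}t(u)=n-|Q|=|V'|$. So $t=1$ on $V'$, and the other repeat is in $V'$. If $g(z)=g(z')=u$ with $z\ne z'$, then $u$ would have two repeats in $V'$. So $g$ is injective on the finite set $V'$. $\square$

Let $h=g^{-1}$ on $V'$. The repeat of $u\in V'$ that lies in $V'$ is $h(u)$. Let $q_u$ be the one in $Q$, so
$$e_uR=e_{q_u}+e_{h(u)}\qquad(u\in V').$$

**Step 3 (arcs inside $V'$ are preserved).** **Claim 6.** $A(g(p),g(z))=A(p,z)$ for $p,z\in V'$.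

*Proof.* For $u\in V'$, $e_uRA=e_{q_u}A+e_{h(u)}A=1_S+e_{h(u)}A$, so $e_uAR=e_uRA-D=D^-+e_{h(u)}A$. Evaluate at $z\in V'$. The left side is $\sum_xA(u,x)R(x,z)=A(u,g(z))$, because $R(x,z)=[x=g(z)]$. The right side is $A(h(u),z)$. Put $u=g(p)$. $\square$

## 9. Merging $Q$ into one vertex

Claim 6 says nothing about arcs into $Q$: we do not know which vertex of $Q$ an arc hits. But the vertices of $Q$ all have the same out-neighborhood, so they can be merged without losing the walk counts.

**Step 1 (the merged matrix).** $A$ acts on functions $f$ on $V$ (columns) by $(Af)(a)=\sum_{x\in N^+(a)}f(x)$. Since $N^+(w)=S$ for all $w\in Q$, the function $Af$ is always constant on $Q$, so $A$ preserves the space of functions constant on $Q$. This space has as basis the indicators of the vertices $b\in V'$ and the indicator of $Q$. We index it by $\hat V=V'\cup\{\omega\}$. In this basis $A$ acts by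
$$\hat A(a,b)=A(a,b),\quad \hat A(a,\omega)=|N^+(a)\cap Q|,\quad \hat A(\omega,b)=[b\in S],\quad \hat A(\omega,\omega)=0\qquad(a,b\in V').$$
The last entry is $|S\cap Q|=0$. Then $\hat A^i$ represents $A^i$: for any $w\in Q$ and $a,b\in V'$,
$$\hat A^i(a,b)=A^i(a,b),\qquad \hat A^i(\omega,b)=A^i(w,b),\qquad \hat A^i(\omega,\omega)=\sum_{w'\in Q}A^i(w,w') .$$

As a small example of merging, take the six pairs $(a,b)$ with $a\ne b$ in $\{0,1,2\}$, written $ab$, with arcs $ab\to bc$. The vertices $02$ and $12$ have the same out-neighbors $20,21$. The vertices $10$ and $20$ have out-neighbors $01,02$, and $01$ and $21$ have out-neighbors $10,12$. Merging $\{02,12\}$ into $\omega$ gives $10,20\to01,\omega$; $\ 01,21\to10,\omega$; $\ \omega\to20,21$. With $\omega$ called $12$, this is $G_5$.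

**Step 2 ($g$ becomes an automorphism).** Put $g(\omega)=h(\omega)=\omega$. Then $\hat A(g(a),g(b))=\hat A(a,b)$ for all $a,b\in\hat V$:

- for $a,b\in V'$ by Claim 6;
- for $b=\omega$, $a\in V'$, because $\hat A(a,\omega)=d-\sum_{b\in V'}A(a,b)$, and the sum is the same for $g(a)$ by Claim 6, as $g$ permutes $V'$;
- for $a=\omega$, $b\in V'$, because $g(S)=S$ gives $[g(b)\in S]=[b\in S]$;
- for $a=b=\omega$ trivially.

**Step 3 (walk counts and traces).** For $a\in\hat V$, $b\in V'$,
$$(I+\hat A+\dots+\hat A^k)(a,b)=1+[b=h(a)] . \tag{9}$$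
For $a\in V'$ the left side is $1+R(a,b)$, and the only repeat of $a$ in $V'$ is $h(a)$ (Claim 5). For $a=\omega$ it is $1+R(w,b)=1$ with $w\in Q$ (Claim 2), and $h(\omega)=\omega\ne b$. Also, for $1\le i\le k-1$,
$$\operatorname{tr}\hat A^i=\sum_{a\in V'}A^i(a,a)+\sum_{w'\in Q}A^i(w,w')=0 , \tag{10}$$
where $w\in Q$ is arbitrary. The first sum vanishes by Lemma 1. For the second, a walk of positive length from $w$ to $w'$ goes to $S$ in its first step, and from there to $Q$ takes at least $k-1$ more steps (Claim 3(b)), so its length is at least $k$.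

## 10. The fixed points of $g$ and their spectrum

By (9), there is exactly one walk of length $\le k$ from $a$ to $b\in V'$ in $\hat A$, except when $b=h(a)$. On fixed points of $g$ the exception is $b=a$, where the trivial walk accounts for it. So the fixed points should carry a very regular digraph of their own.

**Step 1 (walks between fixed points stay among fixed points).** Let
$$F=\{a\in\hat V:g(a)=a\}\ni\omega ,$$
let $\hat C$ be the restriction of $\hat A$ to rows and columns in $F$, and $K=\hat C+\dots+\hat C^k$. Give a walk in $\hat V$ as weight the product of the entries of $\hat A$ along it, so $\hat A^i(a,b)$ is the sum of the weights of the walks of length $i$ from $a$ to $b$. Let $a\in F$ and $b\in F\setminus\{\omega\}$. Subtracting the trivial walk from (9), the total weight of the walks of length between $1$ and $k$ from $a$ to $b$ is $1+[b=h(a)]-[a=b]=1$, as $h(a)=a$. Weights are nonnegative integers, so exactly one such walk has positive weight, and its weight is $1$. Its image under $g$ is again a walk from $a$ to $b$ of the same length and weight,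 so it is the same walk. Hence every vertex on it is fixed by $g$, the walk lies in $F$, and
$$K(a,b)=1\qquad(a\in F,\ b\in F\setminus\{\omega\}). \tag{11}$$

**Step 2 ($F$ contains $S_1$ and a vertex outside $S\cup\{\omega\}$).** Let $s\in S_1$. There is a walk of length $k-1\ge2$ from $s$ to some $w\in Q$. Adding the arc $w\to s$ gives a closed $k$-walk, and all its vertices are self-repeats by Lemma 2. A self-repeat $z\in V'$ satisfies $R(z,z)\ge1$, i.e. $g(z)=z$. So $s\in F$, and $S_1\subseteq F$. Let $x$ be the successor of $s$ on this walk. It is not in $Q$, because walks from $S$ to $Q$ have length at least $k-1\ge2$, and it is not in $S$ by Claim 3(a). So $x\in F\setminus(S\cup\{\omega\})$.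

**Step 3 ($\hat C$ has constant row sums).** We compare the column $x$ of $K\hat C$ and $\hat CK$ for this $x$. Since $x\in V'\setminus S$, $\hat C(\omega,x)=0$, and (11) gives for any $a\in F$
$$(K\hat C)(a,x)=\sum_{p\in F\setminus\{\omega\}}\hat C(p,x)=:\delta ,$$
which is independent of $a$. (This $\delta$ is a number attached to $\hat C$, not the defect, which is $2$.) Since $x\ne\omega$, (11) also gives
$$(\hat CK)(a,x)=\sum_{p\in F}\hat C(a,p) .$$
As $K$ is a polynomial in $\hat C$, the two are equal, so $\hat C\mathbf 1=\delta\mathbf 1$. Reading off the row sum at $a=\omega$,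
$$\delta=|S\cap F|\ge|S_1|=|Q|+1\ge2 .$$

**Step 4 (the eigenvalues).** The rows of $K$ are all equal: they agree outside the column $\omega$ by (11), and every row sums to $\delta+\dots+\delta^k$. So $K=\mathbf 1x'$ for a row vector $x'$, and $K$ induces $0$ on $\mathbb C^F/\langle\mathbf 1\rangle$. Let $\lambda_1,\lambda_2,\dots$ be the eigenvalues, with multiplicity, of the map induced there by $\hat C$. Each satisfies $\lambda+\dots+\lambda^k=0$. So $\lambda=0$, or $1+\dots+\lambda^{k-1}=0$ and then $\lambda^k=1$. In both cases
$$\lambda_j^{k-1}=\overline{\lambda_j},$$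
since for $\lambda^k=1$ we have $\lambda^{k-1}=\lambda^{-1}=\overline\lambda$.

**Step 5 (two traces that disagree).** Since $\hat C$ is a restriction of the nonnegative matrix $\hat A$, (10) gives $0\le\operatorname{tr}\hat C^i\le\operatorname{tr}\hat A^i=0$ for $1\le i\le k-1$. The eigenvalues of $\hat C$ are $\delta$ and the $\lambda_j$. So $\sum_j\lambda_j^i=-\delta^i$ for $1\le i\le k-1$. Use $i=k-1$ and $i=1$:
$$-\delta^{k-1}=\sum_j\lambda_j^{k-1}=\overline{\sum_j\lambda_j}=-\delta . \tag{12}$$
Since $k\ge3$ and $\delta\ge2$, this is a contradiction.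

All cases with $m\ge1$ are now excluded: $m=2d$ in Section 4, and $m\le2d-1$ in Section 6 and in Sections 7 to 10. So $m=0$, and $G$ is diregular of degree $d$. This proves Theorem 1, and with $d\ge3$ the conjecture. $\blacksquare$

It is instructive to run $G_5$ ($k=2$) through the end of the argument. There $Q=\{12\}$ is a single vertex, so merging changes nothing and $\hat A=A$. The map $g$ is the identity, so $F=V$, $\hat C=A$, $\delta=2$, and $K=A+A^2=J+\mathbf 1e_{12}$ has equal rows. The eigenvalues of $A$ are $2,0,0,-1,-1$, and (10) holds for its only index $i=1$. But for $k=2$ the line (12) reads $-\delta=-\delta$.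

## 11. Diameter two: identifying two twins in a Kautz digraph

**Proof of Theorem 2.** For $k\ge3$ the statement holds by Theorem 1. It remains to give, for every $d\ge2$, a non-diregular $(d,2,2)$-digraph. We generalize $G_5$.

**Step 1 (the starting digraph).** Let $L$ be the Kautz digraph with vertices the pairs $(a,b)$, $a\ne b$, $a,b\in\{0,\dots,d\}$, and arcs $(a,b)\to(b,c)$. Its order is $(d+1)d=d^2+d$. The out-neighbors of $(a,b)$ are the $d$ pairs $(b,c)$ with $c\ne b$, and its in-neighbors the $d$ pairs $(x,a)$ with $x\neq a$, so $L$ is diregular of degree $d$. It has no loops, as $(a,b)\to(a,b)$ would need $b=a$. From $(a,b)$ one reaches any $(b,c)$ in one step, and any $(c,e)$ with $c\ne b$ by $(a,b)\to(b,c)\to(c,e)$. So every two vertices are joined by a walk of length at most $2$.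

**Step 2 (removing one of two twins).** Choose distinct $a_0,a_1,b_0\in\{0,\dots,d\}$ and put $q=(a_0,b_0)$, $q'=(a_1,b_0)$. Then $N^+(q)=N^+(q')$. Delete $q$ and replace each arc $(x,a_0)\to q$ by $(x,a_0)\to q'$. The tails $(x,a_0)$ differ from $q$ and $q'$, whose second coordinate is $b_0\ne a_0$. So no tail is deleted and no new arc is a loop. The new arcs were not present before, because the out-neighbors of $(x,a_0)$ in $L$ have first coordinate $a_0\ne a_1$. So we get a digraph without loops or multiple arcs, with all out-degrees $d$ and order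
$$d^2+d-1=M_{d,2}-2 .$$

**Step 3 (the diameter is still $2$).** Let $u,z\ne q$. Take a walk of length $\le2$ from $u$ to $z$ in $L$. If $q$ occurs, it is the middle vertex of $u\to q\to z$. Then $u\to q'$ is a new arc, and $q'\to z$ is an arc since $N^+(q')=N^+(q)$. So replacing $q$ by $q'$ gives a walk of the same length in the new digraph. The diameter is at most $2$, and it is not $1$, because the order $d^2+d-1$ exceeds $d+1$ for $d\ge2$.

**Step 4 (it is not diregular).** The vertex $q'$ keeps its $d$ in-arcs from the vertices $(x,a_1)$, none of which is $q$ because $b_0\ne a_1$, and gains $d$ new ones from the vertices $(x,a_0)$. Its in-degree is $2d\ne d$. $\blacksquare$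

For $d=2$, $a_0=0$, $a_1=1$, $b_0=2$ this construction deletes $02$, redirects $10$ and $20$ to $12$, and returns the digraph $G_5$ of Section 2.
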